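\title{A nontrivial continuous field with fibers $\mathcal{O}_\infty$ over the Hilbert cube}

\begin{abstract}
We construct a separable unital continuous field $A$ over the Hilbert cube $X=[0,1]^\infty$ with all fibers isomorphic to the Cuntz algebra $\mathcal{O}_\infty$ and with $K_0(A)\cong\mathbb{Z}^2$. Such a field is not isomorphic to $C(X)\otimes\mathcal{O}_\infty$, even as a $C^*$-algebra. The construction starts from an explicit field over the disk whose unit has trivial $K_0$-class in every fiber and yet generates $K_0$ of the field. Its infinite tensor power has fibers $\mathcal{O}_2$ and nonzero $K$-theory, and an inductive limit converts the fibers to $\mathcal{O}_\infty$. The same method determines all possible $K$-theoretic invariants of fields over $X$ with fibers $\mathcal{O}_\infty$, and it gives nontrivial fields with any unital Kirchberg algebra as fiber, over any compact metrizable space that contains a Hilbert cube.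
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $X$ be a compact metrizable space. A \emph{unital $C(X)$-algebra} is a unital $C^*$-algebra $A$ with a unital homomorphism $\theta$ from $C(X)$ to the center of $A$; we write $fa$ for $\theta(f)a$. For $U\subseteq X$ open, $C_0(U)A$ denotes the closed ideal spanned by the products $fa$ with $f\in C_0(U)$ and $a\in A$ (by Cohen factorization it consists of these products). For $F\subseteq X$ closed, the \emph{restriction} of $A$ to $F$ is
\[
A(F)=A/C_0(X\setminus F)A .
\]
The \emph{fiber} over $x\in X$ is $A(x)=A(\{x\})$, and $a(x)$ is the image of $a\in A$ in $A(x)$. So $A$ is an algebra of sections of a family of $C^*$-algebras indexed by $X$. The function $x\mapsto\|a(x)\|$ is always upper semicontinuous, but it can jump up: for $A=C[0,1]\oplus\mathbb{C}$ with $\theta(f)=(f,f(0))$, the norm function of $(0,1)$ is the indicator function of $\{0\}$. We call $A$ a \emph{continuous field} over $X$ if $x\mapsto\|a(x)\|$ is continuous for every $a\in A$. All continuous fields in this paper are separable and unital, with $\theta(1)=1_A$.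 A continuous field $A$ with all fibers isomorphic to $B$ is \emph{trivial over $F$} if $A(F)\cong C(F)\otimes B$ as $C(F)$-algebras, and \emph{trivial} if it is trivial over $X$.

The definition provides no local trivializations, even when all fibers are isomorphic. Let $\mathcal{O}_\infty$ be the Cuntz algebra generated by isometries $s_1,s_2,\dots$ with orthogonal ranges. The subalgebra $C^*(s_2,s_3,\dots)$ is a copy of $\mathcal{O}_\infty$ with the same unit, and it is proper, because the automorphism that changes the sign of $s_1$ fixes it pointwise. The functions $f\in C([0,1],\mathcal{O}_\infty)$ with $f(0)\in C^*(s_2,s_3,\dots)$ form a continuous field with all fibers isomorphic to $\mathcal{O}_\infty$, and no trivialization near $0$ comes with it. Triviality, when it holds, must be forced by the fiber and the base. The following question, taken from \cite{Notes}, asks whether the fiber $\mathcal{O}_\infty$ forces it over the Hilbert cube.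

\medskip
\noindent\textbf{Question.} Is there a separable unital continuous field over $[0,1]^\infty$ with all fibers isomorphic to $\mathcal{O}_\infty$ that is not trivial?
\medskip

A first look suggests the answer no. The group $K_0(\mathcal{O}_\infty)\cong\mathbb{Z}$ is generated by the class of the unit and $K_1(\mathcal{O}_\infty)=0$, so the unit of the field identifies the $K$-groups of all fibers with one another: the map $\theta\colon C(X)\to A$ is a $K$-theory isomorphism $\mathbb{C}\to A(x)$ in each fiber. One expects $\theta$ itself to be a $K$-theory isomorphism, and this is so whenever $A$ is assembled from finitely many trivial pieces (Proposition~\ref{prop:finite}). Since the cube is contractible, $A$ would then have the $K$-groups $(\mathbb{Z},0)$ of the trivial field, and no obstruction would be in sight. The passage from the fibers to the field is what fails.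

\begin{theorem}\label{thm:main}
There is a separable unital continuous field $A$ over $X=[0,1]^\infty$ with $A(x)\cong\mathcal{O}_\infty$ for all $x\in X$, $K_0(A)\cong\mathbb{Z}^2$ and $K_1(A)=0$. Hence $A$ is not trivial; it is not isomorphic to $C(X)\otimes\mathcal{O}_\infty$ even as a $C^*$-algebra.
\end{theorem}

A \emph{Kirchberg algebra} is a separable, simple, nuclear, purely infinite $C^*$-algebra.

\begin{theorem}\label{thm:more}
Let $X=[0,1]^\infty$.
\begin{enumerate}
\item[(a)] The triples $(K_0(A),[1_A],K_1(A))$, for separable unital continuous fields $A$ over $X$ with all fibers isomorphic to $\mathcal{O}_\infty$, are up to isomorphism exactly the triples $(\mathbb{Z}\oplus G_0,(1,0),G_1)$ with $G_0,G_1$ arbitrary countable abelian groups. If $(G_0,G_1)\neq(0,0)$, then $A$ can be chosen so that $A(F)\not\cong C(F)\otimes\mathcal{O}_\infty$ as $C(F)$-algebras for every closed $F\subseteq X$ with nonempty interior. There are uncountably many such fields that are pairwise nonisomorphic even as $C^*$-algebras.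
\item[(b)] For every unital Kirchberg algebra $B$ (the UCT is not required) there is a separable unital continuous field $A_B$ over $X$ with all fibers isomorphic to $B$ such that $A_B(F)\not\cong C(F)\otimes B$ as $C(F)$-algebras for every closed $F\subseteq X$ with nonempty interior.
\item[(c)] If a compact metrizable space $Y$ contains a homeomorphic copy of the Hilbert cube, then for every unital Kirchberg algebra $B$ there is a separable unital continuous field over $Y$ with all fibers isomorphic to $B$ that is not isomorphic to $C(Y)\otimes B$ as a $C(Y)$-algebra.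
\end{enumerate}
\end{theorem}

The mechanism is best seen in an infinite tensor product $B_1\otimes B_2\otimes\cdots$ of unital algebras. Its $K$-theory is the limit of the $K$-groups of the finite products under multiplication by the unit classes $[1_{B_n}]$. If every unit class vanishes, the limit is zero; if $K_*(B_n)=(\mathbb{Z}[1],0)$ for every $n$, the limit is $(\mathbb{Z},0)$. Suppose that a field $E$ over the disk $\mathbb{D}$ behaves in the first way in every fiber and in the second way as a whole. Then $E\otimes E\otimes\cdots$ is a field over $\mathbb{D}^\infty\cong[0,1]^\infty$ whose fibers have no $K$-theory, while the field itself has $K_0\cong\mathbb{Z}$. Section~\ref{sec:disk} builds $E$ by hand; the whole phenomenon is contained in one $2\times2$ matrix. Section~\ref{sec:O2} takes the tensor power and obtains fields $N$ with fibers $\mathcal{O}_2$ and nonzero $K$-theory. Section~\ref{sec:glue} merges $N$ with the trivial field $C(X)\otimes\mathcal{O}_\infty$ and proves Theorem~\ref{thm:main}. Sections~\ref{sec:a} and~\ref{sec:bc} prove Theorem~\ref{thm:more}.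

\section{Fields, Kirchberg algebras and $K$-theory}\label{sec:prelim}

Homomorphisms are $*$-homomorphisms and tensor products are minimal. We write $K_*=(K_0,K_1)$ and identify $C(X)\otimes L$ with $C(X,L)$.

\subsection{Restrictions, subfields and limits}

A $C(X)$-linear homomorphism $\varphi\colon A\to A'$ maps $C_0(X\setminus F)A$ into $C_0(X\setminus F)A'$, so it induces maps $\varphi_F\colon A(F)\to A'(F)$ and $\varphi_x\colon A(x)\to A'(x)$. A direct sum of two continuous fields is a continuous field, and it restricts summand by summand.

\begin{lemma}\label{lem:restrict}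
Let $A$ be a unital $C(X)$-algebra and let $F'\subseteq F\subseteq X$ be closed.
\begin{enumerate}
\item[(i)] If $a(x)=0$ for all $x$, then $a=0$. Hence a $C(X)$-linear homomorphism $\varphi$ is injective if all $\varphi_x$ are injective.
\item[(ii)] $A(F)$ is a unital $C(F)$-algebra and $A(F)(F')=A(F')$.
\item[(iii)] If $B$ is unital and nuclear, then $(A\otimes B)(F)=A(F)\otimes B$.
\end{enumerate}
In particular, a field that is trivial over $F$ is trivial over $F'$.
\end{lemma}

\begin{proof}
(i) An irreducible representation $\pi$ of $A$ maps the central subalgebra $\theta(C(X))$ to scalars, so $\pi\circ\theta$ is evaluation at some $x$. Then $\pi$ kills $C_0(X\setminus\{x\})A$ and factors through $A(x)$. Irreducible representations separate the points of $A$.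

(ii) The functions in $C_0(X\setminus F)$ act as zero on $A(F)$, so $C(F)=C(X)/C_0(X\setminus F)$ acts. Restriction maps $C_0(X\setminus F')$ onto $C_0(F\setminus F')$, so the quotient map $A\to A(F)$ maps $C_0(X\setminus F')A$ onto $C_0(F\setminus F')A(F)$. Its kernel $C_0(X\setminus F)A$ is contained in $C_0(X\setminus F')A$, so the two quotients agree.

(iii) Let $I=C_0(X\setminus F)A$. Since $B$ is nuclear, $0\to I\otimes B\to A\otimes B\to A(F)\otimes B\to0$ is exact. The ideal $I\otimes B$ is the closed span of the elements $fa\otimes b=f(a\otimes b)$ with $f\in C_0(X\setminus F)$, so it equals $C_0(X\setminus F)(A\otimes B)$.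

The last sentence follows from (ii), and from (iii) applied to $C(F)\otimes B$.
\end{proof}

All our fields are subalgebras of trivial fields, or inductive limits of such.

\begin{lemma}\label{lem:sub}
Let $L$ be a unital $C^*$-algebra and let $N\subseteq C(X,L)$ be a separable $C^*$-subalgebra containing $C(X)1_L$. Then $N$ is a continuous field, $N(F)$ is the image of $N$ in $C(F,L)$ for every closed $F$, and $N(x)=\operatorname{ev}_x(N)\subseteq L$.
\end{lemma}

\begin{proof}
The elements of $C_0(X\setminus F)N$ vanish on $F$. Conversely, let $d\in N$ vanish on $F$ and let $\delta>0$. The set where $\|d(x)\|\geq\delta$ is a compact subset of $X\setminus F$; take $f\in C_0(X\setminus F)$ with $0\leq f\leq1$ and $f=1$ on it. Then $\|d-fd\|\leq\delta$. So $C_0(X\setminus F)N$ is the kernel of the restriction map $N\to C(F,L)$. The norm of $d$ in the fiber over $x$ is therefore the norm of $d(x)$ in $L$, which depends continuously on $x$.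
\end{proof}

\begin{lemma}\label{lem:limit}
Let $A=\varinjlim(A_n,\varphi_n)$ with $A_n$ continuous fields over $X$ and $\varphi_n$ unital and $C(X)$-linear. Then $A(F)=\varinjlim(A_n(F),\varphi_{n,F})$ for every closed $F$. If all fiber maps $\varphi_{n,x}$ are injective, then $A$ is a continuous field.
\end{lemma}

\begin{proof}
Put $I_n=C_0(X\setminus F)A_n$. Inductive limits preserve exact sequences, so $\varinjlim A_n(F)$ is the quotient of $A$ by the closure of the union of the images of the $I_n$, and this closure is $C_0(X\setminus F)A$. If the fiber maps are injective, they are isometric, so for $a\in A$ the image of $c\in A_n$ we have $\|a(x)\|=\|c(x)\|$, which is continuous in $x$. Such $a$ are dense, and $\bigl|\|a(x)\|-\|a'(x)\|\bigr|\leq\|a-a'\|$, so every norm function is a uniform limit of continuous functions.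
\end{proof}

\subsection{Facts from $K$-theory and classification}

The algebra $\mathcal{O}_2$ is the universal unital $C^*$-algebra generated by isometries $v_1,v_2$ with $v_1v_1^*+v_2v_2^*=1$, and $\mathcal{O}_\infty$ is the universal unital $C^*$-algebra generated by isometries $s_1,s_2,\dots$ with $s_i^*s_j=0$ for $i\neq j$. A simple $C^*$-algebra is \emph{purely infinite} if every nonzero hereditary subalgebra contains an infinite projection. Both Cuntz algebras are Kirchberg algebras.

For separable $A_1,A_2$, Kasparov's abelian groups $KK(A_1,A_2)$ are the morphism sets of an additive category. A homomorphism defines a morphism that depends only on its homotopy class, morphisms act on $K_*$, the functor $KK(B,\cdot)$ takes finite direct sums to direct sums, $KK(\mathbb{C},A_2)=K_0(A_2)$, and tensoring with $\mathrm{id}_B$ is a functor. An invertible morphism is a \emph{$KK$-equivalence}. The \emph{bootstrap class} $\mathcal{N}$ consists of the separable nuclear $C^*$-algebras that are $KK$-equivalent to commutative ones. It contains $\mathcal{O}_2$, $\mathcal{O}_\infty$ and $C_0(Z)$ for $Z$ locally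 compact and second countable, and it is closed under extensions, countable inductive limits, tensor products, Morita equivalence and direct sums. A \emph{UCT Kirchberg algebra} is a Kirchberg algebra in $\mathcal{N}$. We use the following facts.

\begin{enumerate}
\item[(K1)] \cite{Cuntz} If $B$ is unital, simple and purely infinite, every nonzero hereditary subalgebra of $B$ contains a projection $vv^*$ with $v\in B$, $v^*v=1$. A unital $C^*$-algebra $B\not\cong\mathbb{C}$ in which every nonzero $a\geq0$ admits $y$ with $y^*ay=1$ is simple and purely infinite. Moreover $K_*(\mathcal{O}_\infty)=(\mathbb{Z},0)$ with generator $[1]$, and $K_*(\mathcal{O}_2)=0$.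
\item[(K2)] \cite{KP,Phillips} If $B$ is unital, separable, simple and nuclear, then $B\otimes\mathcal{O}_2\cong\mathcal{O}_2$ and $B\otimes\mathcal{O}_\infty$ is a Kirchberg algebra. If $B$ is a Kirchberg algebra, then $B\cong B\otimes\mathcal{O}_\infty$. Unital Kirchberg algebras are isomorphic if there is a $KK$-equivalence between them that preserves the unit classes; for unital UCT Kirchberg algebras, $(K_0,[1],K_1)$ is a complete invariant.
\item[(K3)] \cite{Schochet,RS} If $A_1\in\mathcal{N}$ has torsion-free $K$-groups and $A_2$ is separable, the product map $K_*(A_1)\otimes K_*(A_2)\to K_*(A_1\otimes A_2)$, $y\otimes y'\mapsto y\times y'$, is an isomorphism of $\mathbb{Z}/2$-graded groups. If $A_1,A_2\in\mathcal{N}$, an element of $KK(A_1,A_2)$ that induces an isomorphism on $K_*$ is a $KK$-equivalence.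
\item[(K4)] \cite[Proposition~4.3.3]{Rordam} For all countable abelian groups $G_0,G_1$ and $g\in G_0$ there is a unital UCT Kirchberg algebra $R$ with $(K_0(R),[1],K_1(R))\cong(G_0,g,G_1)$.
\item[(K5)] $K$-theory is homotopy invariant, commutes with inductive limits and finite direct sums, is additive on sums of homomorphisms with orthogonal ranges, and is unchanged under the inclusion of a full corner. If $w$ is an isometry in a unital algebra $B$, then $b\mapsto wbw^*$ induces the identity on $K_*(B)$, because the unitary $\left(\begin{smallmatrix}w&1-ww^*\\0&w^*\end{smallmatrix}\right)$ conjugates $\operatorname{diag}(b,0)$ to $\operatorname{diag}(wbw^*,0)$.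
\item[(K6)] (Bott periodicity.) There is an isomorphism $K_*(B)\cong K_*(C_0(\mathbb{C})\otimes B)$, natural in $B$. The projection-valued function $\omega\mapsto\frac{1}{1+|\omega|^2}\left(\begin{smallmatrix}|\omega|^2&\omega\\ \bar\omega&1\end{smallmatrix}\right)$ on $\mathbb{C}$ tends to $\varepsilon=\operatorname{diag}(1,0)$ at infinity, and the difference of its class and $[\varepsilon]$ generates $K_0(C_0(\mathbb{C}))\cong\mathbb{Z}$.
\end{enumerate}

Three consequences of (K3) recur. First, $K_*(\mathcal{O}_2\otimes A_2)=0$ for every separable $A_2$. Second, if $A_1\in\mathcal{N}$ is unital with $K_*(A_1)=(\mathbb{Z}[1],0)$, then $a\mapsto1\otimes a$ induces an isomorphism $K_*(A_2)\to K_*(A_1\otimes A_2)$, since it induces $y\mapsto[1]\times y$. Third, $\mathcal{O}_2$ is $KK$-equivalent to $0$, since the zero morphism induces an isomorphism on $K_*$.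

We also use that for a compact convex set $S$ and $x\in S$, the map $\operatorname{ev}_x\colon C(S)\otimes B\to B$ is a homotopy equivalence: its inverse is the inclusion of the constants, and the homotopy is composition with $y\mapsto(1-t)y+tx$.

\subsection{Fields made of finitely many trivial pieces}

The next statement is not used in the proofs. It shows what a field must avoid if $K$-theory is to distinguish it from the trivial one.

\begin{proposition}\label{prop:finite}
Let $A$ be a unital separable $C(X)$-algebra and let $\emptyset=Y_0\subseteq Y_1\subseteq\dots\subseteq Y_m=X$ be closed sets; put $Z_i=Y_i\setminus Y_{i-1}$. Suppose that for each $i$ there is a $C_0(Z_i)$-linear isomorphism $\Phi_i\colon C_0(Z_i)A(Y_i)\to C_0(Z_i)\otimes\mathcal{O}_\infty$. Then $\theta\colon C(X)\to A$ induces an isomorphism on $K_*$. The hypothesis holds if $X$ is a finite union of closed sets $F_1,\dots,F_m$ with $A(F_i)\cong C(F_i)\otimes\mathcal{O}_\infty$ as $C(F_i)$-algebras.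
\end{proposition}

\begin{proof}
The map $f\mapsto f1$ sends the extension $0\to C_0(Z_i)\to C(Y_i)\to C(Y_{i-1})\to0$ to the extension $0\to C_0(Z_i)A(Y_i)\to A(Y_i)\to A(Y_{i-1})\to0$. For $f\in C_0(Z_i)$ and $a$ in the ideal, $\Phi_i(f1)\Phi_i(a)=\Phi_i(fa)=(f\otimes1)\Phi_i(a)$, so $\Phi_i(f1)=f\otimes1$. On the ideals the map is thus an isomorphism on $K_*$ by (K3). The six-term exact sequences, the five lemma and induction on $i$ give the first claim. For the second, let $Y_i=F_1\cup\dots\cup F_i$, so $Z_i\subseteq F_i$. Restriction maps $C_0(Z_i)A(Y_i)$ onto $C_0(Z_i)A(F_i)\cong C_0(Z_i)\otimes\mathcal{O}_\infty$. It is injective by Lemma~\ref{lem:restrict}(i): an element of the kernel vanishes at the points outside $Z_i$ and at the points of $F_i$.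
\end{proof}

This covers all locally trivial fields, and also the field over $[0,1]$ from Section~\ref{sec:intro} (take $Y_1=\{0\}$ and $Y_2=[0,1]$).

\section{A field over the disk whose unit dies only in the fibers}\label{sec:disk}

Let $\mathbb{D}$ be the closed unit disk, $\mathbb{D}^\circ$ its interior and $\mathbb{T}$ its boundary. We want a field $E$ over $\mathbb{D}$ such that $\mathcal{O}_2$ embeds unitally in every fiber, which makes the unit class of every fiber zero, while $K_*(E)=(\mathbb{Z}[1_E],0)$.

\subsection{The generic fiber}

The generic fiber should have $K_0\cong\mathbb{Z}$, to supply the $K$-theory of $E$, and unit class zero. A corner of $\mathcal{O}_\infty$ does this. Put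
\[
s=s_1,\qquad p=1-ss^*,\qquad e=s_2s_2^*\leq p,\qquad H=p\mathcal{O}_\infty p .
\]
The corner $H$ is full, since $\mathcal{O}_\infty$ is simple and $p\neq0$. It is a unital UCT Kirchberg algebra: simplicity, nuclearity and pure infiniteness pass to hereditary subalgebras, and $\mathcal{N}$ is closed under Morita equivalence. By (K5) and (K1), $K_*(H)\cong K_*(\mathcal{O}_\infty)=(\mathbb{Z},0)$. Under this isomorphism $[e]$ goes to $[s_2^*s_2]=[1]$, so $[e]$ generates $K_0(H)$, whereas $[1_H]=[p]=[1]-[ss^*]=0$.

There is an explicit unital copy of $\mathcal{O}_2$ in $H$. Let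
\[
t_1=s_2p,\qquad t_2=s_2s_1s_2^*+(p-e).
\]
Since $ps_2=s_2$, both lie in $H$. Using $s_2^*(p-e)=0$ and $ps_1=0$ we compute
\begin{align*}
t_1^*t_1&=p, & t_2^*t_2&=e+(p-e)=p, & t_1^*t_2&=ps_1s_2^*+ps_2^*(p-e)=0,
\end{align*}
\[
t_1t_1^*+t_2t_2^*=s_2ps_2^*+s_2s_1s_1^*s_2^*+(p-e)=e+(p-e)=p .
\]
In terms of the row $\tau=(t_1\ \ t_2)\in M_{1,2}(H)$, and writing $1$ for $1_H=p$, this says
\begin{equation}\label{eq:tau}
\tau^*\tau=1_2,\qquad \tau\tau^*=1 .
\end{equation}
A row satisfying \eqref{eq:tau} is an equivalence between $1_2$ and $1$; it witnesses $2[1]=[1]$, that is, $[1]=0$. Let $\lambda\colon\mathcal{O}_2\to H$ be the unital embedding with $\lambda(v_i)=t_i$.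

\subsection{Twisting the boundary condition}

The first candidate is $E_0=\{f\in C(\mathbb{D},H): f(\mathbb{T})\subseteq\lambda(\mathcal{O}_2)\}$. The quotient of $E_0$ by the ideal $J=C_0(\mathbb{D}^\circ,H)$ is $C(\mathbb{T})\otimes\mathcal{O}_2$, which has no $K$-theory, so $K_*(E_0)\cong K_*(J)\cong(\mathbb{Z},0)$ by Bott periodicity. (With this $H$ an interval would not do: the same computation gives $K_0\cong K_1(H)=0$.) The groups are right but the unit class is wrong, because the constant row $\tau$ has entries in $E_0$ and gives $[1_{E_0}]=0$. The remedy is to let the copy of $\mathcal{O}_2$ move along the boundary, so that its witness row does not extend over the disk.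

If $u\in H$ is unitary, then $u\tau$ satisfies \eqref{eq:tau} again. For $z\in\mathbb{D}$ put
\[
u(z)=ze+(1-e)\in H .
\]
This is unitary for $z\in\mathbb{T}$, so there are unital embeddings $j_z\colon\mathcal{O}_2\to H$ with $j_z(v_i)=u(z)t_i$; note that $j_1=\lambda$. Define
\[
E=\{f\in C(\mathbb{D},H): f(z)\in j_z(\mathcal{O}_2)\text{ for all }z\in\mathbb{T}\}.
\]
This is a separable $C^*$-subalgebra of $C(\mathbb{D},H)$ that contains $C(\mathbb{D})1$ and $J$, so it is a continuous field by Lemma~\ref{lem:sub}.

\begin{lemma}\label{lem:Estructure}
$E/J\cong C(\mathbb{T})\otimes\mathcal{O}_2$ and $E\in\mathcal{N}$. The fibers are $E(z)=H$ for $|z|<1$ and $E(z)=j_z(\mathcal{O}_2)$ for $|z|=1$. Each fiber is a unital UCT Kirchberg algebra that contains a unital copy of $\mathcal{O}_2$.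
\end{lemma}

\begin{proof}
Let $Q=\{g\in C(\mathbb{T},H): g(z)\in j_z(\mathcal{O}_2)\text{ for all }z\}$. Restriction to $\mathbb{T}$ maps $E$ to $Q$ with kernel $J$, and it is onto because $g\in Q$ extends to $rz\mapsto rg(z)$. For $a\in\mathcal{O}_2$ the map $z\mapsto j_z(a)$ is continuous: this holds for $*$-polynomials in $v_1,v_2$, and it passes to limits since each $j_z$ is isometric. Let $h\colon\mathbb{T}\to\mathcal{O}_2$ be any function and put $g(z)=j_z(h(z))$. Since
\[
g(z)-g(z_0)=j_z\bigl(h(z)-h(z_0)\bigr)+\bigl(j_z(h(z_0))-j_{z_0}(h(z_0))\bigr),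
\]
the numbers $\|g(z)-g(z_0)\|$ and $\|h(z)-h(z_0)\|$ differ by at most $\|j_z(h(z_0))-j_{z_0}(h(z_0))\|$, which tends to $0$ as $z\to z_0$. So $g$ is continuous if and only if $h$ is, and $h\mapsto g$ is an isomorphism of $C(\mathbb{T},\mathcal{O}_2)$ onto $Q$. Thus $E$ is an extension of $C(\mathbb{T})\otimes\mathcal{O}_2$ by $C_0(\mathbb{D}^\circ)\otimes H$, and $E\in\mathcal{N}$. By Lemma~\ref{lem:sub}, $E(z)=\operatorname{ev}_z(E)$. For $|z|<1$ already $\operatorname{ev}_z(J)=H$. For $|z|=1$ we get $\operatorname{ev}_z(Q)=j_z(\mathcal{O}_2)$, taking $h$ constant.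
\end{proof}

\subsection{The unit generates $K_0(E)$}

If the loop $u|_{\mathbb{T}}$ extended to a unitary-valued function $\tilde u$ on $\mathbb{D}$, then $\tilde u\tau$ would be a row over $E$ satisfying \eqref{eq:tau}, and $[1_E]$ would vanish. The extension $u$ that we have is only a contraction, with defect $1-u(z)^*u(z)=(1-|z|^2)e$. Adding a second row to absorb the defect turns $u\tau$ into an isometry in $M_2(E)$, and its range projection turns out to be the Bott projection placed under $e$.

\begin{proposition}\label{prop:KE}
$K_1(E)=0$ and $K_0(E)=\mathbb{Z}[1_E]\cong\mathbb{Z}$.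
\end{proposition}

\begin{proof}
Since $K_*(E/J)=0$, the inclusion induces an isomorphism $K_*(J)\to K_*(E)$, and $K_*(J)\cong K_*(H)=(\mathbb{Z},0)$ by (K6). We write down a generator of $K_0(J)$ and show that its image is $[1_E]$.

\emph{The generator.} Put $c(z)=\sqrt{1-|z|^2}$ and
\[
\beta(z)=\begin{pmatrix}|z|^2&zc(z)\\ \bar zc(z)&c(z)^2\end{pmatrix}\qquad(z\in\mathbb{D}),
\]
the projection onto the line spanned by $(z,c(z))$. On $\mathbb{T}$ it equals $\varepsilon=\operatorname{diag}(1,0)$. The map $z\mapsto\omega=z/c(z)$ is a homeomorphism of $\mathbb{D}^\circ$ onto $\mathbb{C}$ with $1+|\omega|^2=c(z)^{-2}$, and it carries the projection in (K6) to $\beta$. So $[\beta]-[\varepsilon]$ generates $K_0(C_0(\mathbb{D}^\circ))$. The homomorphism $\mathbb{C}\to H$, $1\mapsto e$, is an isomorphism on $K_*$, so by the naturality in (K6) the homomorphism $\gamma\colon C_0(\mathbb{D}^\circ)\to J$, $f\mapsto fe$, is one too. The unitization of $J$ is $J+\mathbb{C}1\subseteq E$, and the unital extension of $\gamma$ fixes $\varepsilon$ and sends $\beta=\varepsilon+(\beta-\varepsilon)$ to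
\[
P=\varepsilon+(\beta-\varepsilon)e=\begin{pmatrix}|z|^2e+1-e&zc\,e\\ \bar zc\,e&c^2e\end{pmatrix}\in M_2(J+\mathbb{C}1).
\]
Hence $[P]-[\varepsilon]$ generates $K_0(J)$. The inclusion of $J$ in $E$ factors as $J\subseteq J+\mathbb{C}1\subseteq E$, so the image of this generator in $K_0(E)$ is $[P]-[1_E]$, with $[P]$ computed in $E$.

\emph{The class of $P$ in $E$.} Let $\xi=\left(\begin{smallmatrix}u\\ ce\end{smallmatrix}\right)$, a column over $C(\mathbb{D},H)$. Then
\[
\xi^*\xi=|z|^2e+(1-e)+c^2e=1,\qquad \xi\xi^*=\begin{pmatrix}uu^*&c\,ue\\ c\,eu^*&c^2e\end{pmatrix}=P,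
\]
because $uu^*=|z|^2e+1-e$ and $ue=ze$. Over $C(\mathbb{D},H)$ this makes $P$ equivalent to $1$. To obtain an equivalence over $E$, multiply by $\tau$:
\[
V=\xi\tau=\begin{pmatrix}ut_1&ut_2\\ c\,et_1&c\,et_2\end{pmatrix}.
\]
The entries $ut_i$ lie in $E$, since $u(z)t_i=j_z(v_i)$ on $\mathbb{T}$, and the entries $c\,et_i$ lie in $J\subseteq E$. By \eqref{eq:tau},
\[
V^*V=\tau^*\xi^*\xi\tau=1_2,\qquad VV^*=\xi\tau\tau^*\xi^*=P .
\]
So $[P]=2[1_E]$ in $K_0(E)$, and the generator is $2[1_E]-[1_E]=[1_E]$.
\end{proof}

\section{Fibers $\mathcal{O}_2$ and nonzero $K$-theory}\label{sec:O2}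

From now on $X=\mathbb{D}^\infty$. Since $\mathbb{D}\cong[0,1]^2$, this space is homeomorphic to $[0,1]^\infty$, and fields are transported along a fixed homeomorphism. For unital algebras $B_n$, the product $\bigotimes_nB_n$ is the limit of $B_1\otimes\dots\otimes B_n$ under $b\mapsto b\otimes1$; for example $C(X)=\bigotimes_nC(\mathbb{D})$. Put $L=\bigotimes_{n}H$. Minimal tensor products preserve inclusions, so
\[
D=\bigotimes_{n=1}^\infty E\ \subseteq\ \bigotimes_{n=1}^\infty\bigl(C(\mathbb{D})\otimes H\bigr)=C(X)\otimes L ,
\]
and $D$ contains $C(X)\otimes1$ because $E$ contains $C(\mathbb{D})\otimes1$. Let $R$ be a unital UCT Kirchberg algebra and put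
\[
N=N_R=D\otimes R\subseteq C(X)\otimes L\otimes R .
\]
By Lemma~\ref{lem:sub}, $N$ is a continuous field. The factor $R$ has two jobs: it prescribes the $K$-theory of $N$, and it places a unital copy of $\mathcal{O}_\infty$ among the constant functions in $N$, which Section~\ref{sec:glue} needs.

To prove nontriviality on small sets we need closed subsets over which $N$ looks like itself. A \emph{slice} is a set
\[
S=\{x_1\}\times\dots\times\{x_k\}\times\mathbb{D}\times\mathbb{D}\times\cdots\qquad(k\geq0,\ |x_i|<1).
\]
Slices are compact and convex, and $X$ is the slice with $k=0$. Every closed $F\subseteq X$ with nonempty interior contains a slice: it contains a basic open set $U_1\times\dots\times U_k\times\mathbb{D}\times\cdots$ with $U_i$ nonempty and relatively open in $\mathbb{D}$, and each $U_i$ meets $\mathbb{D}^\circ$.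

\begin{proposition}\label{prop:N}
\begin{enumerate}
\item[(i)] $N(x)\cong\mathcal{O}_2$ for all $x\in X$.
\item[(ii)] For every slice $S$ we have $N(S)\in\mathcal{N}$ and $K_*(N(S))\cong K_*(R)$. For $S=X$ the isomorphism is induced by $R\to N$, $r\mapsto1\otimes r$.
\item[(iii)] There are unital $C(X)$-linear homomorphisms
\[
C(X)\otimes\mathcal{O}_\infty\xrightarrow{\ \mu\ }N\xrightarrow{\ \iota\ }C(X)\otimes\mathcal{O}_2 .
\]
\end{enumerate}
\end{proposition}

\begin{proof}
(i) Let $x=(x_n)$. On $E^{\otimes n}$, evaluation at $x$ is $\operatorname{ev}_{x_1}\otimes\dots\otimes\operatorname{ev}_{x_n}$, so $D(x)=\operatorname{ev}_x(D)=\bigotimes_nE(x_n)$. By Lemma~\ref{lem:Estructure} the factors are unital UCT Kirchberg algebras, so $D(x)$ is unital, separable, simple, nuclear and in $\mathcal{N}$. Since $E(x_1)\cong E(x_1)\otimes\mathcal{O}_\infty$, we have $D(x)\cong D(x)\otimes\mathcal{O}_\infty$, which is a Kirchberg algebra by (K2). Write $B_n=E(x_1)\otimes\dots\otimes E(x_n)$. As $E(x_{n+1})$ contains a unital copy of $\mathcal{O}_2$, the connecting map $B_n\to B_{n+1}$ factors through $B_n\otimes\mathcal{O}_2$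 and induces zero on $K_*$. Hence $K_*(D(x))=0$, and $D(x)\cong\mathcal{O}_2$ by (K2). Then $N(x)=D(x)\otimes R\cong\mathcal{O}_2\otimes R\cong\mathcal{O}_2$.

(ii) By Proposition~\ref{prop:KE}, (K3) and induction, $K_*(E^{\otimes n})=(\mathbb{Z}[1],0)$. So for every separable $R'$ the maps $R'\to E^{\otimes n}\otimes R'$, $r\mapsto1\otimes r$, are isomorphisms on $K_*$. They are compatible with the connecting maps, so $R'\to D\otimes R'$ is an isomorphism on $K_*$. Taking $R'=R$ settles $S=X$. For a general slice write $D=E^{\otimes k}\otimes D'$, where $D'\cong D$ is the product of the remaining factors. Restriction to $S$ evaluates the first $k$ factors at $x_1,\dots,x_k$ and leaves the others unchanged. By Lemmas~\ref{lem:sub} and~\ref{lem:Estructure}, $N(S)\cong H^{\otimes k}\otimes D\otimes R$, which lies in $\mathcal{N}$. Taking $R'=H^{\otimes k}\otimes R$ gives $K_*(N(S))\cong K_*(H^{\otimes k}\otimes R)$, and this is $K_*(R)$ by (K3), since $K_*(H^{\otimes k})\cong(\mathbb{Z},0)$.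

(iii) The fiber of $N$ at the point $(0,0,\dots)$ is all of $L\otimes R$, so $L\otimes R\cong\mathcal{O}_2$ by (i). Let $\iota$ be the inclusion $N\subseteq C(X)\otimes L\otimes R$ followed by this identification. Let $\nu$ be the unital map $\mathcal{O}_\infty\to R\otimes\mathcal{O}_\infty\cong R$, and put $\mu(f\otimes a)=f\otimes1_L\otimes\nu(a)$, which lies in $D\otimes R$.
\end{proof}

\begin{remark}\label{rem:infinite}
Infinitely many factors are needed in (i): the field $E^{\otimes n}$ over $\mathbb{D}^n$ has fiber $H^{\otimes n}$ at interior points, with $K_0\cong\mathbb{Z}$. At every finite stage a class in the fiber survives; it is killed by the next coordinate. The twist is needed in (ii): the unital copy of $\mathcal{O}_2$ in $E_0$ gives $K_*(\bigotimes_nE_0)=0$ by the argument of (i). The condition $|x_i|<1$ is needed as well: if $|x_1|=1$, the restriction of $N$ to $\{x_1\}\times\mathbb{D}\times\cdots$ is $\mathcal{O}_2\otimes D\otimes R$, which has no $K$-theory.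
\end{remark}

\section{From fibers $\mathcal{O}_2$ to fibers $\mathcal{O}_\infty$}\label{sec:glue}

Tensoring $N$ with $\mathcal{O}_\infty$ leaves the fibers isomorphic to $\mathcal{O}_2$, so a different device is required. Let $M=C(X)\otimes\mathcal{O}_\infty$. The field $M\oplus N$ has the $K$-theory we want: each fiber $\mathcal{O}_\infty\oplus\mathcal{O}_2$ has the invariant $(\mathbb{Z},1,0)$ of $\mathcal{O}_\infty$, and the field has the extra summand $K_*(N)$. Its only defect is that the fibers are not simple. We remove the defect by an inductive limit along a unital endomorphism $\varphi$ of $M\oplus N$, viewed as a $2\times2$ array of maps between the summands. If all four maps are injective in every fiber, the summands mix and the limit fibers are simple. If the diagonal maps induce the identity on $K_*$ and the off-diagonal maps induce zero, the $K$-theory is unchanged. Conjugation by the isometry $s$ achieves the first and leaves the corner under $p=1-ss^*$ free. This corner contains $\lambda(\mathcal{O}_2)$ unitally, so the off-diagonal maps can be routed through $\mathcal{O}_2$ and fill the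 corner exactly.

\subsection{The endomorphism}

Regard $\lambda$ as a homomorphism $\mathcal{O}_2\to\mathcal{O}_\infty$ with $\lambda(1)=p$. The isometries $v_2^kv_1$ ($k\geq0$) have orthogonal ranges, since $v_1^*v_2^{m}v_1=0$ for $m\geq1$; let $\eta\colon\mathcal{O}_\infty\to\mathcal{O}_2$ be the unital embedding with $\eta(s_{k+1})=v_2^kv_1$. Write $s$ and $p$ also for $1\otimes s$ and $1\otimes p$ in $M$. The off-diagonal maps are
\begin{align*}
\sigma&\colon N\xrightarrow{\ \iota\ }C(X)\otimes\mathcal{O}_2\xrightarrow{\ \mathrm{id}\otimes\lambda\ }M,\\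
\kappa&\colon M\xrightarrow{\ \mathrm{id}\otimes\eta\ }C(X)\otimes\mathcal{O}_2\xrightarrow{\ \mathrm{id}\otimes\lambda\ }M\xrightarrow{\ \mu\ }N,
\end{align*}
with $\sigma(1)=p$ and $\kappa(1)=\mu(p)$. Define $\varphi\colon M\oplus N\to M\oplus N$ by
\begin{equation}\label{eq:phi}
\varphi(b,d)=\bigl(sbs^*+\sigma(d),\ \mu(s)\,d\,\mu(s)^*+\kappa(b)\bigr).
\end{equation}
In the first component the two terms are homomorphisms into the complementary corners under $ss^*$ and $p$, sending the units to these projections; in the second component the same holds with $\mu(ss^*)$ and $\mu(p)$. So $\varphi$ is a unital $C(X)$-linear homomorphism. Put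
\[
A=A_R=\varinjlim\bigl(M\oplus N\xrightarrow{\ \varphi\ }M\oplus N\xrightarrow{\ \varphi\ }\cdots\bigr),
\]
and let $\psi\colon M\oplus N\to A$ be the canonical map from the first stage. By Lemma~\ref{lem:limit}, $A(F)=\varinjlim(M(F)\oplus N(F),\varphi_F)$ for closed $F$, where $M(F)=C(F)\otimes\mathcal{O}_\infty$ and $\varphi_F$ is given by \eqref{eq:phi} with every map restricted to $F$.

\begin{lemma}\label{lem:Kphi}
For every closed $F\subseteq X$, the map $\varphi_F$ induces the identity on $K_*$. Hence $\psi_F\colon M(F)\oplus N(F)\to A(F)$ induces an isomorphism on $K_*$.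
\end{lemma}

\begin{proof}
By (K5), $(\varphi_F)_*$ is the $2\times2$ array of the maps induced by the four terms of \eqref{eq:phi}. The diagonal terms are conjugations by isometries and induce the identity. The maps $\sigma_F$ and $\kappa_F$ factor through $C(F)\otimes\mathcal{O}_2$ and induce zero.
\end{proof}

\subsection{The fibers}

Over a single point the construction is a limit of copies of $\mathcal{O}_\infty\oplus\mathcal{O}_2$. To see that it is simple and purely infinite we check the criterion $y^*ay=1$ of (K1). An element of the limit is only approximated by elements of finite stages, so we need a bound on $\|y\|$.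

\begin{lemma}\label{lem:bound}
Let $B$ be unital, simple and purely infinite, and let $b\in B$ be positive with $\|b\|>\frac12$. Then there is $y\in B$ with $y^*by=1$ and $\|y\|^2\leq2$.
\end{lemma}

\begin{proof}
Let $h=(b-\frac12)_+\neq0$. Functional calculus gives $hbh\geq\frac12h^2$. So $g^*bg\geq\frac12g^*g$ for $g\in hB$, and by continuity for all $g$ in the hereditary subalgebra $\overline{hBh}$. By (K1) this subalgebra contains a projection $q=vv^*$ with $v^*v=1$. Then $qbq\geq\frac12q$, and since $v=qv$ we get $v^*bv\geq\frac12$. The element $y=v(v^*bv)^{-1/2}$ satisfies $y^*by=1$ and $\|y\|^2=\|(v^*bv)^{-1}\|\leq2$.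
\end{proof}

\begin{proposition}\label{prop:A}
The maps $\varphi_x$ are injective, and $A$ is a continuous field with $A(x)\cong\mathcal{O}_\infty$ for all $x\in X$.
\end{proposition}

\begin{proof}
On $\mathcal{O}_\infty\oplus N(x)$ we have, with $w=\mu_x(s)$,
\[
\varphi_x(b,d)=\bigl(sbs^*+\lambda\iota_x(d),\ wdw^*+\mu_x\lambda\eta(b)\bigr).
\]
Conjugations by isometries are injective. The maps $\iota_x$, $\mu_x$, $\eta$ and $\lambda$ are nonzero homomorphisms on simple algebras, so they are injective too. All four terms are therefore isometric, and the two terms in each component lie in orthogonal corners. Hence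
\begin{equation}\label{eq:norm}
\text{both components of }\varphi_x(b,d)\text{ have norm }\max(\|b\|,\|d\|).
\end{equation}
In particular $\varphi_x$ is injective, and $A$ is a continuous field by Lemma~\ref{lem:limit}. The fiber $A(x)=\varinjlim(\mathcal{O}_\infty\oplus N(x),\varphi_x)$ is unital and lies in $\mathcal{N}$, and we regard the stages as an increasing sequence of unital subalgebras.

Let $a\in A(x)$ be positive with $\|a\|=1$. Approximating $a^{1/2}$ by $g$ in some stage $n$ and taking $a'=g^*g$, we find a positive $a'$ in stage $n$ with $\|a-a'\|\leq\frac14$, so $\|a'\|\geq\frac34$. In stage $n+1$ the element $a'$ is a pair of positive elements, and by \eqref{eq:norm} both have norm at least $\frac34$; this is where the off-diagonal maps are used. Lemma~\ref{lem:bound}, applied in $\mathcal{O}_\infty$ and in $N(x)\cong\mathcal{O}_2$, gives $y_0$ in stage $n+1$ with $y_0^*a'y_0=1$ and $\|y_0\|^2\leq2$. Then $\|y_0^*ay_0-1\|=\|y_0^*(a-a')y_0\|\leq\frac12$, so $y_0^*ay_0$ is positive and invertible, and $y=y_0(y_0^*ay_0)^{-1/2}$ satisfies $y^*ay=1$. After scaling, this covers all nonzero $a\geq0$.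 Since $A(x)\not\cong\mathbb{C}$, (K1) shows that $A(x)$ is simple and purely infinite, so it is a unital UCT Kirchberg algebra.

By Lemma~\ref{lem:Kphi} with $F=\{x\}$, the unital map $\psi_x$ identifies $K_*(A(x))$ with $K_*(\mathcal{O}_\infty)\oplus K_*(N(x))=(\mathbb{Z},0)$, and $[1]$ is a generator. By (K2), $A(x)\cong\mathcal{O}_\infty$.
\end{proof}

\subsection{The $K$-theory of the field}

\begin{proposition}\label{prop:KA}
For every slice $S$ we have $A(S)\in\mathcal{N}$ and
\[
K_0(A(S))\cong\mathbb{Z}\oplus K_0(R),\qquad K_1(A(S))\cong K_1(R).
\]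
For $S=X$ the class $[1_A]$ corresponds to $(1,[1_R])$.
\end{proposition}

\begin{proof}
The stages $M(S)\oplus N(S)$ lie in $\mathcal{N}$ by Proposition~\ref{prop:N}(ii), hence so does the limit. By Lemma~\ref{lem:Kphi}, $K_*(A(S))\cong K_*(M(S))\oplus K_*(N(S))$. Since $S$ is convex, $K_*(M(S))\cong K_*(\mathcal{O}_\infty)=(\mathbb{Z}[1],0)$, and $K_*(N(S))\cong K_*(R)$ by Proposition~\ref{prop:N}(ii). For $S=X$ these isomorphisms come from the unital maps $\psi$, $\operatorname{ev}_x$ and $r\mapsto1\otimes r$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]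
Take $R=\mathcal{O}_\infty$ and $A=A_R$. By Propositions~\ref{prop:A} and~\ref{prop:KA}, $A$ is a continuous field with fibers $\mathcal{O}_\infty$, $K_0(A)\cong\mathbb{Z}^2$ and $K_1(A)=0$. On the other hand $K_0(C(X)\otimes\mathcal{O}_\infty)\cong K_0(\mathcal{O}_\infty)\cong\mathbb{Z}$, since $X$ is convex.
\end{proof}

\section{The range of the invariant}\label{sec:a}

\begin{proof}[Proof of Theorem~\ref{thm:more}(a)]
Let $A$ be any continuous field over $X$ with fibers $\mathcal{O}_\infty$, and fix $x\in X$. The map $K_0(A)\to K_0(A(x))\cong\mathbb{Z}$ sends $[1_A]$ to the generator $[1_{A(x)}]$. So it is split by $n\mapsto n[1_A]$, and $K_0(A)=\mathbb{Z}[1_A]\oplus G_0$ with $G_0$ its kernel. The $K$-groups are countable because $A$ is separable. Thus every triple has the stated form.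

Conversely, let $G_0,G_1$ be countable abelian groups. By (K4) there is a unital UCT Kirchberg algebra $R$ with invariant $(G_0,0,G_1)$. By Propositions~\ref{prop:A} and~\ref{prop:KA}, the field $A=A_R$ has fibers $\mathcal{O}_\infty$ and invariant $(\mathbb{Z}\oplus G_0,(1,0),G_1)$.

Suppose that this $A$ is trivial over a closed set $F$ with nonempty interior. Choose a slice $S\subseteq F$. By Lemma~\ref{lem:restrict}, $A(S)\cong C(S)\otimes\mathcal{O}_\infty$, whose $K$-groups are $(\mathbb{Z},0)$. Proposition~\ref{prop:KA} gives $G_1=0$ and $\mathbb{Z}\oplus G_0\cong\mathbb{Z}$, which forces $G_0=0$ because $\mathbb{Z}$ is not a direct sum of two nonzero subgroups. So if $(G_0,G_1)\neq(0,0)$, no such $F$ exists.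

Finally, for a nonempty set $\Lambda$ of primes take $G_0=0$ and $G_1=\bigoplus_{\ell\in\Lambda}\mathbb{Z}/\ell$. The group $K_1(A)\cong G_1$ determines $\Lambda$ as the set of prime orders of its elements, and there are uncountably many sets $\Lambda$.
\end{proof}

Some condition on $F$ is necessary here and in part (b), since every field is trivial over each single point.

\section{Other fibers and other base spaces}\label{sec:bc}

\subsection{An arbitrary unital Kirchberg algebra as fiber}

Let $R=\mathcal{O}_\infty$, $N=N_R$ and $A=A_R$. Since $\mathcal{O}_\infty\otimes B\cong B$, the natural candidate for $A_B$ is $A\otimes B$. Comparing $K$-groups is no longer enough. By (K3), $K_*(A(S)\otimes B)\cong K_*(B)\oplus K_*(B)$, and this can be isomorphic to $K_*(B)$, for instance when $K_0(B)$ is free of infinite rank and $K_1(B)=0$. We therefore use the $C(S)$-structure: in a trivial field over a convex set, the map onto a fiber is a homotopy equivalence, and we show that our map has a kernel. Also, for $B$ outside $\mathcal{N}$, (K2) does not let us conclude from $K_*(B)=0$ that $B\cong\mathcal{O}_2$.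 We therefore replace $K_*$ by the functor $KK(B,\cdot)$, which does detect $B$.

\begin{lemma}\label{lem:KKBB}
If $B$ is a unital Kirchberg algebra with $KK(B,B)=0$, then $B\cong\mathcal{O}_2$.
\end{lemma}

\begin{proof}
The identity morphisms of $B$ and of $\mathcal{O}_2$ are both zero, so the zero element of $KK(B,\mathcal{O}_2)$ is a $KK$-equivalence. It preserves the unit classes because both $K_0$-groups vanish. Apply (K2).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(b)]
As in Section~\ref{sec:a}, it suffices to find a field with fibers $B$ that is trivial over no slice.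

\emph{Case $B\cong\mathcal{O}_2$.} Take $A_B=N$. By Proposition~\ref{prop:N} its fibers are $\mathcal{O}_2$, and $K_0(N(S))\cong\mathbb{Z}$ for every slice $S$, while $K_0(C(S)\otimes\mathcal{O}_2)=0$.

\emph{Case $B\not\cong\mathcal{O}_2$.} Take $A_B=A\otimes B$. The map $\varphi$ is injective by Proposition~\ref{prop:A} and Lemma~\ref{lem:restrict}(i), so $A_B=\varinjlim\bigl((M\otimes B)\oplus(N\otimes B),\varphi\otimes\mathrm{id}_B\bigr)$. Here $M\otimes B=C(X,\mathcal{O}_\infty\otimes B)$ and $N\otimes B\subseteq C(X,L\otimes R\otimes B)$ are continuous fields by Lemma~\ref{lem:sub}. By Lemma~\ref{lem:restrict}(iii) the fiber maps are $\varphi_x\otimes\mathrm{id}_B$, which are injective. So $A_B$ is a continuous field by Lemma~\ref{lem:limit}. By Lemma~\ref{lem:restrict}(iii) again, $A_B(F)=A(F)\otimes B$ for closed $F$; in particular $A_B(x)\cong\mathcal{O}_\infty\otimes B\cong B$.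

Fix a slice $S$ and $x\in S$. Let $\chi_S\colon N(S)\to A(S)$ and $\chi_x\colon N(x)\to A(x)$ be the restrictions of $\psi_S$ and $\psi_x$ to the second summand, and let $\pi$ denote the quotient maps onto fibers over $x$. The square
\[
\begin{array}{ccc}
KK(B,N(S)\otimes B)&\xrightarrow{\ (\chi_S\otimes\mathrm{id})_*\ }&KK(B,A(S)\otimes B)\\[4pt]
\Big\downarrow{\scriptstyle(\pi\otimes\mathrm{id})_*}&&\Big\downarrow{\scriptstyle(\pi\otimes\mathrm{id})_*}\\[8pt]
KK(B,N(x)\otimes B)&\xrightarrow{\ (\chi_x\otimes\mathrm{id})_*\ }&KK(B,A(x)\otimes B)
\end{array}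
\]
commutes because $\psi$ is $C(X)$-linear. We make three observations.

\emph{The lower left group is zero.} Indeed $N(x)\otimes B\cong\mathcal{O}_2\otimes B\cong\mathcal{O}_2$, which is $KK$-equivalent to $0$.

\emph{The upper left group is nonzero.} By Proposition~\ref{prop:N}(ii), $N(S)\in\mathcal{N}$ and $K_*(N(S))\cong(\mathbb{Z},0)$. A generator of $K_0(N(S))=KK(\mathbb{C},N(S))$ induces an isomorphism $K_*(\mathbb{C})\to K_*(N(S))$, so it is a $KK$-equivalence by (K3). Tensoring with $\mathrm{id}_B$ shows that $N(S)\otimes B$ is $KK$-equivalent to $B$. So the group is isomorphic to $KK(B,B)$, which is nonzero by Lemma~\ref{lem:KKBB}.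

\emph{The upper arrow is injective.} The map $\psi_S$ is an isomorphism on $K_*$ between algebras in $\mathcal{N}$, by Lemma~\ref{lem:Kphi} and Proposition~\ref{prop:KA}. So $\psi_S$ is a $KK$-equivalence by (K3), and so is $\psi_S\otimes\mathrm{id}_B$. The upper arrow is the inclusion of a direct summand followed by the isomorphism $(\psi_S\otimes\mathrm{id}_B)_*$.

It follows that the right arrow is not injective. Suppose now that $A_B(S)\cong C(S)\otimes B$ as $C(S)$-algebras. The isomorphism carries the quotient map $\pi\otimes\mathrm{id}\colon A_B(S)\to A_B(x)$ to $\operatorname{ev}_x\colon C(S)\otimes B\to B$, which is a homotopy equivalence. Then the right arrow is an isomorphism, a contradiction.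
\end{proof}

The UCT was applied only to $N(S)$, $A(S)$ and $M(S)\oplus N(S)$, before tensoring with $B$. For $B\cong\mathcal{O}_2$ the upper left group vanishes, which is why that case uses $N$.

\subsection{Pulling back along a retraction}

\begin{lemma}\label{lem:pullback}
Let $\rho\colon Y\to X$ be a continuous map of compact metrizable spaces and let $A$ be a continuous field over $X$. There is a continuous field $\rho^*A$ over $Y$ with $(\rho^*A)(y)\cong A(\rho(y))$ for all $y$. If $X$ is a closed subset of $Y$ and $\rho|_X=\mathrm{id}$, then $(\rho^*A)(X)\cong A$ as $C(X)$-algebras.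
\end{lemma}

\begin{proof}
The algebra $C(Y,A)=C(Y)\otimes A$ is a separable unital $C(Y\times X)$-algebra with $(hg)(y)=h(y,\cdot)g(y)$. We claim that its fiber at $(y,x)$ is $A(x)$, through the surjection $g\mapsto g(y)(x)$. Let $I$ be the ideal spanned by the products $hg$ with $h(y,x)=0$. The surjection kills $I$. Conversely, let $g(y)(x)=0$ and write $g=(g-1\otimes g(y))+1\otimes g(y)$. The first term vanishes at $y$, so it lies in $C_0(Y\setminus\{y\})C(Y,A)\subseteq I$ by Lemma~\ref{lem:sub}. For the second, $g(y)=fa$ with $f(x)=0$, and $1\otimes fa=(1\otimes f)(1\otimes a)\in I$.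

Let $\rho^*A$ be the restriction of $C(Y,A)$ to the graph of $\rho$, a closed set that we identify with $Y$ by $y\mapsto(y,\rho(y))$. By Lemma~\ref{lem:restrict}(ii), the fiber at $y$ is $A(\rho(y))$, and the image of $g\in C(Y,A)$ has norm function $y\mapsto\|g(y)(\rho(y))\|$. This differs from $y\mapsto\|g(y_0)(\rho(y))\|$ by at most $\|g(y)-g(y_0)\|$, and the latter function is continuous because $A$ is a continuous field. So the norm function is continuous at each $y_0$.

Now let $\rho|_X=\mathrm{id}$. Then $(\rho^*A)(X)$ is the restriction of $C(Y,A)$ to the diagonal $\Delta=\{(x,x):x\in X\}\cong X$. Let $\Phi(a)$ be the image of $1\otimes a$ in it. Since $1\otimes f$ restricts to $f$ on $\Delta$, the homomorphism $\Phi$ is $C(X)$-linear. Each $\Phi_x$ is the identity of $A(x)$, so $\Phi$ is injective by Lemma~\ref{lem:restrict}(i). For $f\in C(Y)$ and $a\in A$,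
\[
f\otimes a-1\otimes(f|_X)a=(f\otimes1-1\otimes f|_X)(1\otimes a),
\]
and the function $f\otimes1-1\otimes f|_X$ vanishes on $\Delta$. So the image of $f\otimes a$ equals $\Phi((f|_X)a)$. The range of $\Phi$ is therefore dense, and it is closed, so $\Phi$ is onto.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(c)]
Let $X\subseteq Y$ be a copy of $[0,1]^\infty$; it is compact, hence closed. By Tietze's theorem each coordinate function $X\to[0,1]$ extends to a continuous function $Y\to[0,1]$, and together these extensions define a continuous map $\rho\colon Y\to X$ with $\rho|_X=\mathrm{id}$. Let $A_B$ be the field from part (b). By Lemma~\ref{lem:pullback}, $\rho^*A_B$ is a continuous field over $Y$ with all fibers isomorphic to $B$, and $(\rho^*A_B)(X)\cong A_B$. If $\rho^*A_B$ were trivial, then $A_B$ would be trivial by Lemma~\ref{lem:restrict}, contrary to (b) with $F=X$.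
\end{proof}

\begin{thebibliography}{9}

\bibitem{Cuntz} Cuntz, Ann. Math., 1981.

\bibitem{KP} Kirchberg and Phillips, Crelle, 2000.

\bibitem{Phillips} Phillips, Doc. Math., 2000.

\bibitem{Notes} \emph{Recent advances in the theory of continuous fields of nuclear $C^*$-algebras}, \texttt{http://www.math.chalmers.se/\textasciitilde gardella/Docs/Notes/Dadarlat2013.pdf}.

\bibitem{Rordam} R{\o}rdam, \emph{Classification of nuclear $C^*$-algebras}.

\bibitem{RS} Rosenberg and Schochet, 1987.

\bibitem{Schochet} Schochet, 1982.

\end{thebibliography}
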